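\title{Zero-sum free sets in finite abelian groups and a conjecture on the addition of residue classes}

\begin{abstract}
We prove that if $p\ge 2$ is an integer, prime or not, and $a_1,\dots,a_k$ are distinct non-zero residue classes mod $p$ with $k\ge 2\sqrt p$, then some non-empty subset of $\{a_1,\dots,a_k\}$ has sum $0$. This confirms a conjecture that asks for the conclusion when $k>2\sqrt p$. It is a consequence of the following statement: a $k$-element subset of a finite abelian group in which no non-empty subset has sum $0$ has more than $k^2/4$ distinct subset sums. Feeding this theorem back into its own proof, we raise the lower bound for the number of subset sums to $\frac{k^2}{2}-32k^{3/2}$. Hence such a set in a group of order $n$ has at most $\sqrt{2n}+64n^{1/4}$ elements, and the constant $\sqrt2$ is best possible.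
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $p\ge2$ be an integer, let $a_1,\dots,a_k$ be distinct non-zero residue classes mod $p$, and let $F(N)$ be the number of solutions of
\[
e_1a_1+\dots+e_ka_k\equiv N \pmod p,\qquad e_1,\dots,e_k\in\{0,1\}.
\]
It is known that if $p$ is prime and $k\ge 3(6p)^{1/2}$, then $F(N)>0$ for every $N$. For the single class $N=0$ and arbitrary $p$, it was conjectured in \cite{conj} that $F(0)>0$ as soon as $k>2p^{1/2}$. Since $e_1=\dots=e_k=0$ is always a solution for $N=0$, the conjecture is meant to assert that there is a non-trivial one: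

\begin{quote}
\emph{If $k>2\sqrt p$, then some non-empty subset of $\{a_1,\dots,a_k\}$ has sum $\equiv 0\pmod p$.}
\end{quote}

The example to keep in mind is $\{1,2,\dots,m\}$. Its non-empty subset sums are the integers $1,2,\dots,m(m+1)/2$, so no such sum vanishes mod $p$ exactly when $m(m+1)/2<p$, that is, up to $m\approx\sqrt{2p}$. So a bound of order $\sqrt p$ is the right one to ask for, and the constant $2$ of the conjecture cannot be replaced by anything below $\sqrt2$. That the $a_i$ are distinct is essential: in the sequence $1,1,\dots,1$ of length $p-1$ no non-empty subsum vanishes. That $p$ is arbitrary means that subgroups will play a role.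

\subsection{Results}

All groups are abelian and written additively. For a finite subset $X$ of a group, $\Sigma(X)$ denotes the set of all sums of subsets of $X$, including the empty sum $0$, and $\Sigma^*(X)$ the set of sums of non-empty subsets. We call $X$ \emph{zero-sum free} if $0\notin\Sigma^*(X)$. Then $0\notin X$ and $|\Sigma^*(X)|=|\Sigma(X)|-1$. We bound the size of a zero-sum free set by showing that it has many subset sums.

\begin{theorem}\label{thm:main}
If $S$ is a zero-sum free subset of a finite abelian group and $|S|=k$, then $|\Sigma(S)|>k^2/4$.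
\end{theorem}

\begin{corollary}\label{cor:conj}
Let $p\ge2$ and let $a_1,\dots,a_k$ be distinct non-zero elements of an abelian group of order $p$, for instance of $\mathbb Z/p$. If $k\ge2\sqrt p$, then some non-empty subset of $\{a_1,\dots,a_k\}$ has sum $0$. In particular, the conjecture is true.
\end{corollary}

\begin{proof}
Otherwise $\{a_1,\dots,a_k\}$ is zero-sum free and $p\ge|\Sigma(\{a_1,\dots,a_k\})|>k^2/4\ge p$, a contradiction.
\end{proof}

\begin{theorem}\label{thm:asym}
If $S$ is a zero-sum free subset of a finite abelian group and $|S|=k$, then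
\[
|\Sigma(S)|\ \ge\ \frac{k^2}{2}-32k^{3/2}.
\]
Hence a zero-sum free subset of an abelian group of order $n$ has at most $\sqrt{2n}+64\,n^{1/4}$ elements. The constant $\sqrt2$ is best possible, already for cyclic groups: the largest zero-sum free subset of $\mathbb Z/n$ has $\sqrt{2n}+O(n^{1/4})$ elements.
\end{theorem}

The coefficient $\frac12$ is also the right one, since $\{1,\dots,m\}$, in a sufficiently large cyclic group, has $m(m+1)/2+1$ subset sums.

\subsection{How the proof works}\label{sec:idea}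

Let $W$ be zero-sum free, $|W|=s$, $B=\Sigma(W)$. For a group element $c$ let $\lambda_B(c)=|(B+c)\setminus B|$ be the number of new elements that the shift by $c$ creates. Removing $x$ from $W$ costs at least $\lambda_B(x)$ subset sums (Lemma~\ref{lem:addremove}). So we can strip a set element by element, and if at each stage some $x\in W$ has $\lambda_B(x)\ge\gamma s$, we get about $\gamma k^2/2$ subset sums altogether.

Why should some $x\in W$ have a large $\lambda_B(x)$? Suppose that $\lambda_B(x)\le\mu$ for all $x\in W$. The function $\lambda_B$ is even and subadditive, so $\lambda_B\le j\mu$ on the $j$-fold sumset $jE$ of $E=W\cup(-W)\cup\{0\}$. On the other hand $\lambda_B(c)$ cannot be small for many $c$, because $\sum_c|B\cap(B+c)|=|B|^2$. If $|jE|$ grows like $j|E|$, we can pick $2|B|$ elements $c$ that on average lie in $jE$ with $j\approx|B|/|E|$. Their values $\lambda_B(c)$ add up to at most about $2\mu|B|^2/|E|$, but they must add up to at least $2|B|\cdot|B|-|B|^2=|B|^2$. So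 $\mu\gtrsim|E|/2\approx s$, which would give $k^2/2$ subset sums.

Three things need care.
\begin{itemize}
\item \emph{Growth of $jE$.} If $E$ is close to a union of three cosets $H$, $x+H$, $-x+H$ of a subgroup, then $|jE|$ grows only like $\frac23j|E|$. For Theorem~\ref{thm:main} we accept this loss: it lowers the bound for $\mu$ to about $\frac23s$, or to about $\frac35s$ with the limited room described in the next item. The leading term is then $0.3k^2$, which is still more than the $k^2/4$ that we need. Afterwards Theorem~\ref{thm:main} itself shows that $E$ cannot be concentrated on so few cosets, and this gives Theorem~\ref{thm:asym}.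
\item \emph{Room.} The argument needs the complement of $B$ to be large too (if $B$ is the whole group, then $\lambda_B=0$). Since the negatives of the sums in $\Sigma^*(S\setminus W)$ avoid $\Sigma(W)$, it is enough to keep a small \emph{reserve} $T\subset S$ with many subset sums and to strip only $S\setminus T$.
\item \emph{Generation.} The set $W$ must generate the group. When the removal of an element $x$ lowers the generated subgroup, the number of sums is exactly halved by the removal, which is even better.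
\end{itemize}
Elements of order $2$ would make $W\cup(-W)$ too small. They are put into the reserve, where they double the number of sums; if there are too many of them for the reserve, then they alone force enough sums (Lemma~\ref{lem:inv}). The reserve costs about $\log_2k$ elements, so the proof of Theorem~\ref{thm:main} is comfortable for large $k$, and its numerical part concerns $9\le k\le39$.

\section{Preliminaries}

Throughout, $G$ is a finite abelian group of order $n$.

\subsection{Shifts}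

For $A\subseteq G$ and $c\in G$ put
\[
\lambda_A(c)=|(A+c)\setminus A|=|A|-|A\cap(A+c)|.
\]

\begin{lemma}\label{lem:shift}
Let $A\subseteq G$.
\begin{enumerate}
\item[(a)] $\lambda_A(-c)=\lambda_A(c)=\lambda_{G\setminus A}(c)$.
\item[(b)] $\lambda_A(c+c')\le\lambda_A(c)+\lambda_A(c')$.
\item[(c)] For $C\subseteq G$ we have $\sum_{c\in C}\lambda_A(c)\ge|C||A|-|A|^2$, with equality for $C=G$. If $0\notin C$, the sum is at least $|C||A|-|A|(|A|-1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Translating by $c$, $\lambda_A(-c)=|A\setminus(A+c)|=|A|-|A\cap(A+c)|=\lambda_A(c)$. Moreover $((G\setminus A)+c)\setminus(G\setminus A)=A\setminus(A+c)$.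

(b) $(A+c+c')\setminus A\subseteq\bigl((A+c+c')\setminus(A+c')\bigr)\cup\bigl((A+c')\setminus A\bigr)$, and the first set on the right is a translate of $(A+c)\setminus A$.

(c) Counting pairs of elements of $A$ by their difference gives $\sum_{c\in G}|A\cap(A+c)|=|A|^2$, and the term $c=0$ is $|A|$. Now use $\lambda_A(c)=|A|-|A\cap(A+c)|$.
\end{proof}

\begin{lemma}\label{lem:addremove}
Let $X\subseteq G$ and $x\in G$.
\begin{enumerate}
\item[(a)] If $x\notin X$, then $|\Sigma(X\cup\{x\})|=|\Sigma(X)|+\lambda_{\Sigma(X)}(x)$.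
\item[(b)] If $x\in X$, then $|\Sigma(X)|\ge|\Sigma(X\setminus\{x\})|+\lambda_{\Sigma(X)}(x)$.
\item[(c)] If $X$ is contained in a subgroup $K$ and $x\notin K$, then $|\Sigma(X\cup\{x\})|=2|\Sigma(X)|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\Sigma(X\cup\{x\})=\Sigma(X)\cup(\Sigma(X)+x)$. (c) In this union the two parts lie in the distinct cosets $K$ and $x+K$.

(b) Let $B'=\Sigma(X\setminus\{x\})$ and $B=\Sigma(X)=B'\cup(B'+x)$. Then $B+x=(B'+x)\cup(B'+2x)$ and $B'+x\subseteq B$, so $(B+x)\setminus B\subseteq(B'+2x)\setminus(B'+x)$. Hence $\lambda_B(x)\le\lambda_{B'}(x)=|B|-|B'|$ by (a).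
\end{proof}

Part (b) is what makes stripping possible: it bounds the loss from below in terms of the set $\Sigma(X)$ before the removal, and not in terms of the set that remains.

\subsection{Kneser's theorem and zero-sum free sets}

For $E\subseteq G$ and $j\ge1$ let $jE=E+\dots+E$ be the $j$-fold sumset, and let $0E=\{0\}$. The stabilizer of $A\subseteq G$ is the subgroup $\mathrm{stab}(A)=\{g:A+g=A\}$. The only result that we use without proof is \textbf{Kneser's theorem}: for non-empty $A,B\subseteq G$ and $H=\mathrm{stab}(A+B)$,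
\[
|A+B|\ge|A+H|+|B+H|-|H|.
\]

\begin{lemma}\label{lem:iterate}
Let $E\subseteq G$ be non-empty, $j\ge1$, and $H=\mathrm{stab}(jE)$. Then $|jE|\ge j|E+H|-(j-1)|H|$.
\end{lemma}

\begin{proof}
Let $\bar E$ be the image of $E$ in $G/H$. Since $jE$ is a union of cosets of $H$ with stabilizer exactly $H$, the set $j\bar E$ has trivial stabilizer and $|jE|=|H||j\bar E|$. For $1\le i\le j$ we have $j\bar E=i\bar E+(j-i)\bar E$, so $\mathrm{stab}(i\bar E)\subseteq\mathrm{stab}(j\bar E)$ is trivial too. Kneser's theorem gives $|i\bar E|\ge|(i-1)\bar E|+|\bar E|-1$ for $2\le i\le j$, hence $|j\bar E|\ge j|\bar E|-(j-1)$. Multiply by $|H|$.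
\end{proof}

\begin{lemma}\label{lem:zsf}
Let $S\subseteq G$ be zero-sum free.
\begin{enumerate}
\item[(a)] If $X,Y\subseteq S$ are disjoint, then $|\Sigma^*(X\cup Y)|\ge|\Sigma^*(X)|+|\Sigma^*(Y)|$. In particular $|\Sigma^*(X)|\ge|X|$.
\item[(b)] If $W\subseteq S$, then $n-|\Sigma(W)|\ge|\Sigma^*(S\setminus W)|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A=\Sigma(X)$, $B=\Sigma(Y)$, so $A+B=\Sigma(X\cup Y)$. If $a+b=0$ with $a\in A$, $b\in B$, then both sums must be empty, so $a=b=0$. Let $H=\mathrm{stab}(A+B)$. The subsets $A\cap H$ and $-(B\cap H)$ of $H$ meet only in $0$, so $|A\cap H|+|B\cap H|\le|H|+1$. Since $0\in A$, we have $|A+H|\ge|H|+|A\setminus H|=|A|+|H|-|A\cap H|$, and the same holds for $B$. Kneser's theorem gives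
\[
|A+B|\ge|A|+|B|+|H|-|A\cap H|-|B\cap H|\ge|A|+|B|-1 .
\]
Subtract $1$ for the empty sum. The last statement follows by adding the elements of $X$ one at a time.

(b) A common element of $\Sigma(W)$ and $-\Sigma^*(S\setminus W)$ would give a non-empty subset of $S$ with sum $0$.
\end{proof}

An \emph{involution} is an element $z\ne0$ with $2z=0$.

\begin{lemma}\label{lem:inv}
Let $S$ be zero-sum free, $|S|=k$, and let $I$ be the set of involutions in $S$, $|I|=r$. Any $i$ of the elements of $I$ have exactly $2^i$ subset sums, and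
\[
|\Sigma(S)|\ge2^r(k-r+1).
\]
The function $r\mapsto2^r(k-r+1)$ is non-decreasing on the integers $0\le r\le k$.
\end{lemma}

\begin{proof}
If two different subsets of $I$ had the same sum $m$, their symmetric difference would have sum $2m=0$. So distinct subsets have distinct sums, and $M=\Sigma(I)$ is a subgroup of order $2^r$. A non-empty subsum $m$ of $S\setminus I$ is not in $M$: otherwise, adding the elements of a subset of $I$ with sum $m$ would give a zero sum $2m=0$. Order $S\setminus I$ arbitrarily. The $k-r+1$ partial sums, including the empty one, differ pairwise by non-empty subsums of $S\setminus I$, so they lie in distinct cosets of $M$. As $\Sigma(S)=M+\Sigma(S\setminus I)$, the bound follows. Finally, $2(k-r)\ge k-r+1$ for $r\le k-1$.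
\end{proof}

\subsection{Growth of symmetric sets}

If $W$ is zero-sum free and contains no involution, then $W\cap(-W)=\emptyset$: if $w$ and $-w$ are both in $W$, they are different and have sum $0$. So with $s=|W|$ and
\[
V=W\cup(-W),\qquad E=V\cup\{0\},
\]
we have $|V|=2s$ and $|E|=2s+1$. We write $e=2s+1$. The same notation is used for every set $W$ with $W\cap(-W)=\emptyset$.

\begin{lemma}\label{lem:growth}
Let $W\cap(-W)=\emptyset$ and let $W$ generate $G$. Then for $j\ge1$
\[
|jE|\ \ge\ \min\Bigl(n,\frac{(2j+1)e}{3}\Bigr).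
\]
More precisely, let $H=\mathrm{stab}(jE)$, $h=|H|$ and $|E+H|=\rho h$. If $\rho\le2$, then $jE=G$. If $\rho\ge3$, then $|jE|\ge(j(\rho-1)+1)h$.
\end{lemma}

\begin{proof}
If $\rho\le2$, then $E+H$ is $H$, or it is $H\cup(x+H)$ with $x\notin H$. In the second case $-x+H=x+H$, because $E+H$ is symmetric. So in both cases $E+H$ is a subgroup. It contains $W$, so it is $G$, and $jE=jE+H=j(E+H)=G$.

Let $\rho\ge3$. Lemma~\ref{lem:iterate} gives $|jE|\ge j\rho h-(j-1)h=(j(\rho-1)+1)h$. Since
\[
3\bigl(j(\rho-1)+1\bigr)-(2j+1)\rho=(j-1)(\rho-3)\ge0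
\]
and $\rho h\ge e$, this is at least $(2j+1)\rho h/3\ge(2j+1)e/3$.
\end{proof}

The extremal situation is that $E$ is the union of three distinct cosets $H$, $x+H$, $-x+H$ of a subgroup. Then $jE$ is a union of at most $2j+1$ cosets of $H$, so $|jE|\le(2j+1)e/3$.

\section{Sets with at most eight elements}\label{sec:small}

Let $N(m)$ be the minimum of $|\Sigma(X)|$ over all zero-sum free sets $X$ with $|X|=m$ in finite abelian groups. So $N(0)=1$ and $N(1)=2$. Also $N(2)=4$, since for a zero-sum free set $\{a,b\}$ the sums $0,a,b,a+b$ are distinct. The cases $m=3,4$ start the induction, and they also show the method at its smallest: three elements need only averaging over $V$, four elements need averaging over a part of $2E$.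

\begin{lemma}\label{lem:three}
$N(3)\ge6$.
\end{lemma}

\begin{proof}
Let $S$ be zero-sum free, $|S|=3$, $B=\Sigma(S)$, $b=|B|$. By Lemma~\ref{lem:zsf}(a) and $N(2)=4$, $b\ge1+3+1=5$. If $S$ contains an involution $z$, then $B$ is a union of cosets of $\{0,z\}$, so $b$ is even and $b\ge6$.

Suppose that $S$ contains no involution and $b=5$. If we remove any $x\in S$, at least $4$ sums remain, so $\lambda_B(x)\le1$ by Lemma~\ref{lem:addremove}(b). So the six elements of $V=S\cup(-S)$ satisfy $\sum_{c\in V}\lambda_B(c)\le6$. But by Lemma~\ref{lem:shift}(c) this sum is at least $6\cdot5-5\cdot4=10$.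
\end{proof}

\begin{lemma}\label{lem:four}
$N(4)\ge9$.
\end{lemma}

\begin{proof}
Let $S$ be zero-sum free, $|S|=4$, $B=\Sigma(S)$, $b=|B|$. By Lemma~\ref{lem:zsf}(a), $b\ge1+3+3=7$.

\emph{$S$ contains an involution $z$.} Then $B$ is a union of cosets of $\{0,z\}$, and $b=2|\Sigma|$, where $\Sigma$ is the set of subsums of the sequence of images of the other three elements in $G/\{0,z\}$. No non-empty subsum of this sequence is $0$, because a non-empty subsum of $S\setminus\{z\}$ lying in $\{0,z\}$ would give a zero sum in $S$. No value occurs three times, as a coset of $\{0,z\}$ has two elements. If the three images are distinct, then $|\Sigma|\ge N(3)\ge6$. Otherwise the sequence is, up to order, $a,a,c$ with $c\ne a$. If $c=2a$, then $a,2a,3a,4a$ are non-empty subsums, hence non-zero, and $0,a,2a,3a,4a$ are distinct. If $c\ne2a$, then $0,a,2a,c,c+2a$ are distinct: $c+2a=a$ would give $c+a=0$, and the other coincidences are excluded because $a,2a,c,c+2a$ are non-zero and $c\ne a,2a$. So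 $|\Sigma|\ge5$ and $b\ge10$.

\emph{$S$ contains no involution.} Let $G=\langle S\rangle$, and let $V$, $E$ be formed from $W=S$. Then $n\ge|E|=9$. Suppose $b\le8$. Removing an element leaves at least $N(3)\ge6$ sums, so $\lambda_B\le b-6$ on $S$, hence on $V$, where $|V|=8$. If $b=7$, then $\sum_{c\in V}\lambda_B(c)\le8$, but the sum is at least $8\cdot7-7\cdot6=14$. So $b=8$ and $\lambda_B\le2$ on $V$.

Averaging over $V$ alone gives only $\sum_{c\in V}\lambda_B(c)\ge8\cdot8-8\cdot7=8$, which is no contradiction. We therefore go one step further, to $2E$, where $\lambda_B\le4$ by subadditivity. By Lemma~\ref{lem:growth}, $|2E|\ge\min(n,15)$.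

If $n\ge15$, take the $8$ elements of $V$ and $6$ elements of $2E\setminus E$. The sum of $\lambda_B$ over these $14$ non-zero elements is at most $8\cdot2+6\cdot4=40$, but it is at least $14\cdot8-8\cdot7=56$, a contradiction.

If $n\le14$, then $2E=G$, and $8(n-8)=\sum_{c\in G}\lambda_B(c)\le8\cdot2+4(n-9)$, that is, $n\le11$. The remaining groups are small enough to inspect.

\begin{itemize}
\item $n=11$. The complement $D$ of $B$ has three elements. For the $8$ elements $c\in V$ we have $\lambda_D(c)=\lambda_B(c)\le2$, so $D\cap(D+c)\ne\emptyset$ and $c\in D-D$. But $D-D$ has at most $6$ non-zero elements.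
\item $n=10$, $G=\mathbb Z/10$. Since $5$ is an involution, $V=G\setminus\{0,5\}$ and $S$ contains one element of each pair $\pm1,\pm2,\pm3,\pm4$. The two even elements have a set $X$ of $4$ subset sums in the subgroup $2G$ of order $5$, and such an $X$ has trivial stabilizer in $2G$. For the two odd elements $o\ne o'$ the $4$-element sets $o+X$, $o'+X$ are therefore different, so together they fill the odd coset. Hence $b\ge4+5=9$, a contradiction.
\item $n=9$, $G=\mathbb Z/9$. Now $S$ has one element of each pair $\pm1,\pm2,\pm3,\pm4$, and replacing $S$ by $-S$ we may assume $3\in S$. Suppose that the other three elements are not all congruent mod $3$. Then among them there are $y\ne y'$ in one of the classes $1,2$ mod $3$ and $w$ in the other, so $y+w,y'+w\in\{0,3,6\}$. Neither is $0$, and neither is $6$ because $6+3=0$. So both are $3$ and $y=y'$, a contradiction. Hence the three elements are $\{1,4,7\}$ or $\{2,5,8\}$. The set $\{2,5,8\}$ has sum $6$, and $6+3=0$, which is impossible.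 For $S=\{1,3,4,7\}$ we have $2=4+7$, $5=1+4$, $6=1+3+4+7$, $8=1+7$, so $b=9$, a contradiction.
\item $n=9$, $G=(\mathbb Z/3)^2$. Again $S$ has one element of each of the four pairs $\pm g$. Let $x\ne y$ be in $S$. Since also $x\ne-y$, the elements $x,y$ are independent over $\mathbb Z/3$. So the three-element sets that follow do consist of three different elements. We have $-(x+y)\notin S$, because $x,y,-(x+y)$ have sum $0$; hence $x+y\in S$. If $x-y\in S$, then $x+(x+y)+(x-y)=3x=0$. If $y-x\in S$, then $y+(x+y)+(y-x)=3y=0$. One of $x-y$, $y-x$ is in $S$, a contradiction.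
\end{itemize}
So $b\ge9$.
\end{proof}

\begin{lemma}\label{lem:upto8}
$N(5)\ge10$, $N(6)\ge12$, $N(7)\ge14$, $N(8)\ge17$. In particular, Theorem~\ref{thm:main} holds for $k\le8$.
\end{lemma}

\begin{proof}
Split off four elements and apply Lemma~\ref{lem:zsf}(a): the bounds are $1+8+1$, $1+8+3$, $1+8+5$, $1+8+8$. For $k=0,\dots,8$ the values $1,2,4,6,9,10,12,14,17$ exceed $k^2/4$.
\end{proof}

\section{An element with a large shift}

We carry the argument from $2E$ to all $jE$. The point is to use $2\min(|B|,n-|B|)$ elements $c$, whatever the size of $B$, and to choose those that need the fewest summands from $E$.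

\begin{lemma}\label{lem:bigshift}
Let $W\cap(-W)=\emptyset$, $|W|=s\ge2$, $e=2s+1$, and let $W$ generate $G$. Let $B\subseteq G$ be such that $b'=\min(|B|,n-|B|)$ satisfies $b'\ge1$ and $2b'\ge e/3$. Then
\[
\mu:=\max_{x\in W}\lambda_B(x)\ \ge\ \frac{e}{3+\dfrac{e^2/3-e}{b'^2}}.
\]
The right-hand side increases with $b'$.
\end{lemma}

\begin{proof}
Choose $A\in\{B,G\setminus B\}$ with $|A|=b'$. By Lemma~\ref{lem:shift}(a), $\lambda_A=\lambda_B$. For $c\in G$ let $\ell(c)$ be the least $j\ge0$ with $c\in jE$. It is finite, as $W$ generates $G$. By Lemma~\ref{lem:shift}(a),(b),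
\[
\lambda_A(c)\le\ell(c)\mu .
\]
Let $m=2b'\le n$ and let $C$ consist of $m$ elements with the smallest values of $\ell$. Since $jE=\{c:\ell(c)\le j\}$, exactly $(m-|jE|)_+$ elements of $C$ have $\ell(c)>j$, where $y_+=\max(y,0)$. Put $d=2e/3$, so that $|jE|\ge\min(n,(j+\frac12)d)$ for $j\ge1$ by Lemma~\ref{lem:growth}. Since $m\le n$,
\[
\sum_{c\in C}\ell(c)=\sum_{j\ge0}(m-|jE|)_+\le(m-1)+\sum_{j\ge1}\bigl(m-(j+\tfrac12)d\bigr)_+ .
\]
By assumption $m\ge e/3=d/2$, so $m-1=\frac e3-1+(m-\frac d2)_+$, and the right-hand side equals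
\[
\frac e3-1+\sum_{j\ge0}\bigl(m-(j+\tfrac12)d\bigr)_+\ \le\ \frac e3-1+\frac1d\int_0^\infty(m-y)_+\,dy=\frac e3-1+\frac{m^2}{2d}=\frac e3-1+\frac{3b'^2}{e}.
\]
Here we used that $y\mapsto(m-y)_+$ is convex, so its value at the midpoint of $[jd,(j+1)d]$ is at most its mean there. On the other hand $\sum_{c\in C}\lambda_A(c)\ge2b'\cdot b'-b'^2=b'^2$ by Lemma~\ref{lem:shift}(c). Hence $b'^2\le\mu\bigl(\frac e3-1+\frac{3b'^2}e\bigr)$, which is the claim. As $e\ge5$, $e^2/3-e>0$, and the bound increases with $b'$.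
\end{proof}

It is essential that $W$ generates $G$ and that $b'\ge1$. If $W$ generated a proper subgroup $K$, then $B=K$ would have $\lambda_B=0$ on $W$. If $b'=0$, then $\lambda_B=0$ everywhere. For $b'$ much larger than $e$ the bound is close to $e/3\approx\frac23s$. We shall only be able to afford $b'\approx e$, and then it is about $e/(3+\frac13)=3e/10$.

\begin{lemma}\label{lem:numbers}
In Lemma~\ref{lem:bigshift} let $s\ge5$.
\begin{enumerate}
\item[(i)] If $b'\ge2s-1$, then $\mu\ge\lceil3e/10\rceil$.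
\item[(ii)] If $b'\ge2s-4$, then $\mu\ge\lceil3e/10\rceil-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $e\ge11$, so $2(e-5)\ge e/3$ and Lemma~\ref{lem:bigshift} applies in both cases.

(i) Here $b'\ge e-2$, so $\mu\ge\frac e{3+\delta}$ with $\delta=\frac{e(e-3)}{3(e-2)^2}$. The inequality $\frac e{3+\delta}>\frac{3e-1}{10}$ is equivalent to $e+3>\delta(3e-1)$, and this holds since
\[
3(e+3)(e-2)^2-e(e-3)(3e-1)=7e^2-27e+36>0 .
\]
Since $3e$ is an integer, $\lceil3e/10\rceil\le\frac{3e+9}{10}$. Thus $\mu>\frac{3e-1}{10}\ge\lceil3e/10\rceil-1$, and $\mu$ is an integer.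

(ii) Here $b'\ge e-5$, so $\mu\ge\frac e{3+\delta}$ with $\delta=\frac{e(e-3)}{3(e-5)^2}$. The inequality $\frac e{3+\delta}\ge\frac{3e}{10}-1$ is equivalent to $e+30\ge\delta(3e-10)$, and
\[
3(e+30)(e-5)^2-e(e-3)(3e-10)=79e^2-855e+2250 .
\]
This is $2404$ at $e=11$, and it increases for $e\ge11$. So $\mu\ge\frac{3e}{10}-1$, and $\mu$ is an integer.
\end{proof}

\section{The induction: reserve and stripping}\label{sec:induction}

We prove Theorem~\ref{thm:main} by induction. \emph{From here to the end of Section~\ref{sec:proof}, $k\ge9$ and Theorem~\ref{thm:main} is assumed for sets with fewer than $k$ elements.} So for $1\le m<k$ we have $N(m)\ge\nu(m)$, where $\nu(m)$ is the bound of Section~\ref{sec:small} for $m\le8$ and $\nu(m)=\lfloor m^2/4\rfloor+1$ for $m\ge9$: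
\begin{center}
\setlength{\tabcolsep}{4pt}
\begin{tabular}{c|cccccccccccccccc}
$m$&1&2&3&4&5&6&7&8&9&10&11&12&13&14&15&16\\ \hline
$\nu(m)$&2&4&6&9&10&12&14&17&21&26&31&37&43&50&57&65
\end{tabular}
\end{center}
Note that $\nu(m)>m^2/4$ for all $m$. Let $S$ be zero-sum free with $|S|=k$, let $G=\langle S\rangle$, $n=|G|$, and let $r$ be the number of involutions in $S$.

\subsection{Building the reserve}

Fix $t$ with $\max(r,1)\le t<k$. We choose $x_1,x_2,\dots,x_t\in S$ as follows. First take all involutions ($x_1$ is arbitrary if $r=0$). Then, given $T_i=\{x_1,\dots,x_i\}$, choose $x_{i+1}\in S\setminus T_i$ with $\lambda_{\Sigma(T_i)}(x_{i+1})$ as large as possible. Put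
\[
b_i=|\Sigma(T_i)|,\qquad v_i=2(k-i),
\]
so $b_0=1$ and $b_1=2$. Then
\begin{equation}\label{eq:forward}
b_{i+1}\ \ge\ 2b_i-\frac{b_i(b_i-1)}{v_i}\qquad(1\le i<t).
\end{equation}
Indeed, for $i<r$ we have $b_{i+1}=2b_i$ by Lemma~\ref{lem:inv}. For $i\ge r$ the set $U_i=S\setminus T_i$ contains no involution, so $U_i\cup(-U_i)$ has $v_i$ elements, none of them $0$. By Lemma~\ref{lem:shift}(c) the average of $\lambda_{\Sigma(T_i)}$ over this set is at least $b_i-b_i(b_i-1)/v_i$. As $\lambda_{\Sigma(T_i)}$ is even, some $x\in U_i$ reaches the average. Apply Lemma~\ref{lem:addremove}(a).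

To get numbers that depend only on $k$, put
\begin{equation}\label{eq:beta}
\beta_0=1,\qquad \beta_1=2,\qquad\beta_{i+1}=\lceil F_i(\beta_i)\rceil\ \ (i\ge1),\qquad F_i(b)=2b-\frac{b(b-1)}{v_i}=2b-\frac{1}{k-i}\binom b2 .
\end{equation}
The right-hand side of \eqref{eq:forward} is $F_i(b_i)$. \emph{We have $b_i\ge\beta_i$ for $0\le i\le t$.} This needs an argument, because $F_i$ is not monotone. Since $F_i(b+1)-F_i(b)=2-\frac{b}{k-i}$, the function $F_i$ is non-decreasing on the integers up to $v_i+1$, and its maximum over the integers is $F_i(v_i)=F_i(v_i+1)=v_i+1$. Suppose $b_i\ge\beta_i$. If $b_i\le v_i$, then $b_{i+1}\ge F_i(b_i)\ge F_i(\beta_i)$, so $b_{i+1}\ge\beta_{i+1}$. If $b_i\ge v_i+1$, then $b_{i+1}\ge b_i\ge v_i+1\ge\beta_{i+1}$.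

For $k\ge9$ we find $\beta_2=\lceil4-\frac1{k-1}\rceil=4$, $\beta_3=\lceil8-\frac6{k-2}\rceil=8$ and
\begin{equation}\label{eq:beta4}
\beta_4=\Bigl\lceil16-\frac{28}{k-3}\Bigr\rceil .
\end{equation}

\subsection{Stripping the rest}

Define $\Phi(4)=9$ and $\Phi(s)=\Phi(s-1)+\bigl\lceil\frac{6s+3}{10}\bigr\rceil$ for $s\ge5$. Here $\frac{6s+3}{10}=\frac{3e}{10}$, so the increment is the gain from Lemma~\ref{lem:numbers}(i). For $s=4,5,\dots,32$ the values are
\begin{gather*}
9,\ 13,\ 17,\ 22,\ 28,\ 34,\ 41,\ 48,\ 56,\ 65,\ 74,\ 84,\ 94,\ 105,\ 117,\ 129,\ 142,\\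
155,\ 169,\ 184,\ 199,\ 215,\ 231,\ 248,\ 266,\ 284,\ 303,\ 322,\ 342 .
\end{gather*}
We need two estimates. The first is
\begin{equation}\label{eq:phi}
0.3s^2+1.1s-0.4\ \le\ \Phi(s)\ \le\ 0.3s^2+1.1s\qquad(s\ge4).
\end{equation}
The increment $\lceil\frac{6s+3}{10}\rceil$ grows by $3$ when $s$ grows by $5$, and $\Phi(9)-\Phi(4)=25$, so $\Phi(s+5)-\Phi(s)=25+3(s-4)=3s+13$. The polynomial $0.3s^2+1.1s$ has the same difference $3s+13$. For $s=4,\dots,8$ it takes the values $9.2,\ 13,\ 17.4,\ 22.4,\ 28$, to be compared with $\Phi(s)=9,13,17,22,28$. This proves \eqref{eq:phi}. The second estimate is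
\begin{equation}\label{eq:double}
2N(s-1)\ \ge\ \Phi(s)\qquad(5\le s\le k).
\end{equation}
For $s=5,\dots,10$ the values of $2\nu(s-1)$ are $18,20,24,28,34,42$, against $\Phi(s)=13,17,22,28,34,41$. For $s\ge11$ we have $2N(s-1)>\frac{(s-1)^2}2$, and $\frac{(s-1)^2}2-0.3s^2-1.1s=0.2s^2-2.1s+0.5$ is $1.6$ at $s=11$ and increases afterwards.

\begin{lemma}\label{lem:strip}
Let $S=T\sqcup U$ with $T\ne\emptyset$, where $U$ contains no involution, $\langle U\rangle=G$ and $u=|U|\ge5$. Let $q=|\Sigma(T)|$.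
\begin{enumerate}
\item[(a)] If $q\ge2u$, then $|\Sigma(U)|\ge\Phi(u)$.
\item[(b)] If $q\ge2u-3$, then $|\Sigma(U)|\ge\Phi(u)-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We claim that every $W\subseteq U$ with $|W|=s\ge4$ and $\langle W\rangle=G$ satisfies $|\Sigma(W)|\ge\Phi(s)$, for all $s\le u$ in case (a), and for all $s\le u-1$ in case (b). We use induction on $s$. For $s=4$ this is $N(4)\ge9$.

Let $s\ge5$ and $b=|\Sigma(W)|$. We first check that there is room on both sides. Since $s\le u<k$, we have $b\ge N(s)\ge2s-1$: for $5\le s\le8$ the bounds $10,12,14,17$ suffice, and for $s\ge8$ we have $s^2/4\ge2s-1$. By Lemma~\ref{lem:zsf},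
\[
n-b\ \ge\ |\Sigma^*(S\setminus W)|\ \ge\ |\Sigma^*(T)|+|\Sigma^*(U\setminus W)|\ \ge\ q-1+(u-s).
\]
In case (a) this is at least $2u-1\ge2s-1$. In case (b) it is at least $2u-4+(u-s)=2s-1+3(u-s)-3\ge2s-1$, because $s\le u-1$. So Lemma~\ref{lem:numbers}(i) gives $x\in W$ with $\lambda_{\Sigma(W)}(x)\ge\lceil\frac{6s+3}{10}\rceil$.

If $\langle W\setminus\{x\}\rangle=G$, then Lemma~\ref{lem:addremove}(b) and the induction hypothesis give $b\ge\Phi(s-1)+\lceil\frac{6s+3}{10}\rceil=\Phi(s)$. Otherwise $x\notin\langle W\setminus\{x\}\rangle$, because $\langle W\rangle=G$. Then Lemma~\ref{lem:addremove}(c) and \eqref{eq:double} give $b\ge2N(s-1)\ge\Phi(s)$. This proves the claim, and (a).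

For (b) take one more step, with $W=U$. As above $|\Sigma(U)|\ge2u-1$, and now $n-|\Sigma(U)|\ge q-1\ge2u-4$. Lemma~\ref{lem:numbers}(ii) gives $x\in U$ with $\lambda_{\Sigma(U)}(x)\ge\lceil\frac{6u+3}{10}\rceil-1$. If $\langle U\setminus\{x\}\rangle=G$, the claim for $U\setminus\{x\}$ gives $|\Sigma(U)|\ge\Phi(u-1)+\lceil\frac{6u+3}{10}\rceil-1=\Phi(u)-1$. Otherwise $|\Sigma(U)|\ge2N(u-1)\ge\Phi(u)$ as before.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{What has to be checked}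

\begin{lemma}\label{lem:reduce}
Let $t\ge1$ be such that $k\ge2t$, $2^{t+2}>k$ and $u:=k-t\ge5$. Suppose that $(k-t)^2\ge k^2/2$ or
\begin{equation}\label{eq:case1}
\beta_{i-1}+2\nu(k-i)\ \ge\ \lfloor k^2/4\rfloor+2\qquad(1\le i\le t).
\end{equation}
Suppose further that, if $r\le t$, the number $q=b_t$ from Section~\ref{sec:induction} satisfies one of
\begin{equation}\label{eq:case2}
\begin{aligned}
&q\ge2u &&\text{and}\quad q+\Phi(u)\ge\lfloor k^2/4\rfloor+2,\\
&q\ge2u-3 &&\text{and}\quad q+\Phi(u)-1\ge\lfloor k^2/4\rfloor+2.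
\end{aligned}
\end{equation}
Then $|\Sigma(S)|>k^2/4$.
\end{lemma}

\begin{proof}
\emph{Many involutions.} If $r\ge t+1$, then Lemma~\ref{lem:inv} gives $|\Sigma(S)|\ge2^{t+1}(k-t)\ge2^tk>k^2/4$.

So let $r\le t$, $T=T_t$ and $U=S\setminus T$. Then $U$ contains no involution and $|U|=u$.

\emph{$U$ does not generate $G$.} Let $K=\langle U\rangle\ne G$, and let $i\le t$ be the largest index with $x_i\notin K$. It exists since $\langle S\rangle=G$. Then $P=U\cup\{x_{i+1},\dots,x_t\}$ lies in $K$ and $|P|=k-i$. By Lemma~\ref{lem:addremove}(c), $|\Sigma(P\cup\{x_i\})|=2|\Sigma(P)|$. By Lemma~\ref{lem:zsf}(a), applied to $S=T_{i-1}\sqcup(P\cup\{x_i\})$,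
\[
|\Sigma(S)|\ge1+(b_{i-1}-1)+(2|\Sigma(P)|-1)=b_{i-1}+2|\Sigma(P)|-1 .
\]
If $(k-t)^2\ge k^2/2$, we use $b_{i-1}\ge1$ and get $|\Sigma(S)|\ge2|\Sigma(P)|>\frac{(k-i)^2}2\ge\frac{(k-t)^2}2\ge\frac{k^2}4$. If \eqref{eq:case1} holds, we use $b_{i-1}\ge\beta_{i-1}$ and $|\Sigma(P)|\ge\nu(k-i)$ and get $|\Sigma(S)|\ge\lfloor k^2/4\rfloor+1$.

\emph{$U$ generates $G$.} By Lemma~\ref{lem:zsf}(a), $|\Sigma(S)|\ge q+|\Sigma(U)|-1$. Lemma~\ref{lem:strip} and \eqref{eq:case2} give $|\Sigma(S)|\ge\lfloor k^2/4\rfloor+1$.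
\end{proof}

\subsection{The range $9\le k\le39$}

Table~\ref{tab:main} gives $t$, the numbers $\beta_4,\dots,\beta_t$ and the check of \eqref{eq:case2}. Since $q\ge\beta_t$, it is enough to check \eqref{eq:case2} with $\beta_t$ in place of $q$. In the rows without ``$-1$'' we have $\beta_t\ge2u$, and in those with ``$-1$'' we have $\beta_t\ge2u-3$. In all rows $u\ge5$, $k\ge2t$ and $2^{t+2}>k$.

The entries are obtained from \eqref{eq:beta}. By \eqref{eq:beta4}, $\beta_4$ is $12$ for $k=9,10$, it is $13$ for $k=11,12$, it is $14$ for $13\le k\le17$, it is $15$ for $18\le k\le31$, and it is $16$ for $k\ge32$. Next, $\beta_5$ is obtained by rounding up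
\[
26-\frac{78}{k-4},\qquad28-\frac{91}{k-4},\qquad30-\frac{105}{k-4},\qquad32-\frac{120}{k-4}
\]
for $\beta_4=13,14,15,16$, respectively. Then $\beta_6=\lceil2\beta_5-\binom{\beta_5}2/(k-5)\rceil$ and $\beta_7=\lceil2\beta_6-\binom{\beta_6}2/(k-6)\rceil$. For example, for $k=27$ we get $\beta_5=\lceil30-\frac{105}{23}\rceil=26$, $\beta_6=\lceil52-\frac{325}{22}\rceil=38$ and $\beta_7=\lceil76-\frac{703}{21}\rceil=43$.

\begin{table}[htbp]
\centering
\begin{tabular}{c|c|l|c|l|c}
$k$&$t$&$\beta_4,\dots,\beta_t$&$u$&left side of \eqref{eq:case2}&$\lfloor k^2/4\rfloor+2$\\ \hline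
9&4&12&5&$12+13=25$&22\\
10&4&12&6&$12+17=29$&27\\
11&5&13, 15&6&$15+17=32$&32\\
12&5&13, 17&7&$17+22=39$&38\\
13&5&14, 18&8&$18+28=46$&44\\
14&5&14, 19&9&$19+34=53$&51\\
15&5&14, 20&10&$20+41=61$&58\\
16&5&14, 21&11&$21+48-1=68$&66\\
17&5&14, 21&12&$21+56-1=76$&74\\
18&5&15, 23&13&$23+65-1=87$&83\\
19&6&15, 23, 28&13&$28+65=93$&92\\
20&6&15, 24, 30&14&$30+74=104$&102\\
21&6&15, 24, 31&15&$31+84=115$&112\\
22&6&15, 25, 33&16&$33+94=127$&123\\
23&6&15, 25, 34&17&$34+105=139$&134\\
24&6&15, 25, 35&18&$35+117-1=151$&146\\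
25&6&15, 25, 35&19&$35+129-1=163$&158\\
26&6&15, 26, 37&20&$37+142-1=178$&171\\
27&7&15, 26, 38, 43&20&$43+142=185$&184\\
28&7&15, 26, 38, 45&21&$45+155=200$&198\\
29&7&15, 26, 39, 46&22&$46+169=215$&212\\
30&7&15, 26, 39, 48&23&$48+184=232$&227\\
31&7&15, 27, 41, 50&24&$50+199=249$&242\\
32&7&16, 28, 42, 51&25&$51+215=266$&258\\
33&7&16, 28, 43, 53&26&$53+231=284$&274\\
34&7&16, 28, 43, 54&27&$54+248=302$&291\\
35&7&16, 29, 45, 56&28&$56+266=322$&308\\
36&7&16, 29, 45, 57&29&$57+284-1=340$&326\\
37&7&16, 29, 46, 59&30&$59+303-1=361$&344\\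
38&7&16, 29, 46, 60&31&$60+322-1=381$&363\\
39&7&16, 29, 47, 62&32&$62+342-1=403$&382
\end{tabular}
\caption{Verification of \eqref{eq:case2} for $9\le k\le39$. The fifth column is $\beta_t+\Phi(u)$, diminished by $1$ if $2u-3\le\beta_t<2u$. The binomial coefficients needed for $\beta_6$ and $\beta_7$ are $\binom b2=253$, $276$, $300$, $325$, $351$, $378$, $406$ for $b=23,\dots,29$, and $703$, $741$, $820$, $861$, $903$, $990$, $1035$, $1081$ for $b=38,39,41,42,43,45,46,47$.}
\label{tab:main}
\end{table}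

It remains to check that $(k-t)^2\ge k^2/2$ or \eqref{eq:case1} holds. The first alternative holds for $k=18$ ($169\ge162$) and for $21\le k\le39$: with $t$ fixed it is preserved when $k$ grows, and for $(k,t)=(21,6)$ and $(27,7)$ it reads $225\ge220.5$ and $400\ge364.5$. For $k\in\{9,\dots,17,19,20\}$ the left sides of \eqref{eq:case1}, or lower bounds for them, are as follows ($\beta_0,\dots,\beta_3$ are $1,2,4,8$).
\begin{center}
\begin{tabular}{c|l|c}
$k$&$\beta_{i-1}+2\nu(k-i)$ for $i=1,2,\dots,t$&$\lfloor k^2/4\rfloor+2$\\ \hline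
9&35, 30, 28, 28&22\\
10&43, 36, 32, 32&27\\
11&53, 44, 38, 36, 37&32\\
12&63, 54, 46, 42, 41&38\\
13&75, 64, 56, 50, 48&44\\
14&87, 76, 66, 60, 56&51\\
15&101, 88, 78, 70, 66&58\\
16&115, 102, 90, 82, 76&66\\
17&131, 116, 104, 94, 88&74\\
19&$i\le5$: at least $1+2\nu(14)=101$; $i=6$: $23+2\nu(13)=109$&92\\
20&$i\le5$: at least $1+2\nu(15)=115$; $i=6$: $24+2\nu(14)=124$&102
\end{tabular}
\end{center}
By Lemma~\ref{lem:reduce}, this proves the induction step for $9\le k\le39$.

\subsection{The range $k\ge40$}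

With a reserve of $t$ elements, the leading terms in \eqref{eq:case2} are $0.3(k-t)^2$ against $0.25k^2$. So we can afford a reserve as long as $0.6tk$ is below about $0.05k^2$, that is, $t$ below about $k/12$. On the other hand $b_i$ roughly doubles at first and then approaches $v_i$ quadratically, so $t$ of the order of $\log_2k$ is enough to reach $q\ge2u-3$. The following choice makes this precise. Let $t$ be the least integer $\ge8$ with
\begin{equation}\label{eq:t}
2^{t-1}\ \ge\ (k-4)\ln\frac{k-7}3 .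
\end{equation}

\emph{The size of $t$.} If $t=9$, then $128<(k-4)\ln\frac{k-7}3$. The right side increases with $k$, and at $k=51$ it is $47\ln\frac{44}3<127$, so $k\ge52$. If $t\ge10$, then $2^{t-2}<(k-4)\ln\frac{k-7}3$, and we claim that
\begin{equation}\label{eq:k12t}
k\ge12t-59 .
\end{equation}
Otherwise $k\le12t-60$, and $2^{t-2}<\rho(t):=(12t-64)\ln\frac{12t-67}3$. But $\rho(10)=56\ln\frac{53}3<162<2^8$, and for $t\ge10$, using $\ln(1+y)\le y$ and $\ln\frac{53}3>2.8$,
\[
\frac{\rho(t+1)}{\rho(t)}=\Bigl(1+\frac{12}{12t-64}\Bigr)\Biggl(1+\frac{\ln\bigl(1+\frac{12}{12t-67}\bigr)}{\ln\frac{12t-67}3}\Biggr)\le\Bigl(1+\frac{12}{56}\Bigr)\Bigl(1+\frac{12/53}{2.8}\Bigr)<2 .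
\]
So $\rho(t)<2^{t-2}$ for all $t\ge10$, a contradiction.

\emph{The simple hypotheses of Lemma~\ref{lem:reduce}.} We have $t\le0.29k$: this is clear for $t=8$, $k\ge40$ and for $t=9$, $k\ge52$, and for $t\ge10$ we have $k\ge12t-59\ge6.1t$. Hence $k\ge2t$, $u\ge5$ and $(k-t)^2\ge(0.71k)^2>k^2/2$. Since $\ln\frac{k-7}3\ge\ln11>2$, also $2^{t+2}>2^{t-1}\ge2(k-4)\ge k$. So only \eqref{eq:case2} is left.

\emph{The reserve is large: $q\ge2u-3$.} Let $r\le t$. By \eqref{eq:beta4}, $b_4\ge\beta_4=16$. If $b_i\ge v_i$ for some $i$ with $4\le i\le t-1$, then $q\ge b_i\ge v_i\ge2u$. Otherwise put $y_i=1-b_i/v_i\in(0,1)$ for $4\le i\le t-1$. By \eqref{eq:forward}, $b_{i+1}>2b_i-b_i^2/v_i$, so $v_i-b_{i+1}<(v_i-b_i)^2/v_i=v_iy_i^2$. As $v_{i+1}=v_i-2$,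
\begin{equation}\label{eq:gap}
v_{i+1}-b_{i+1}<v_iy_i^2-2\qquad(4\le i\le t-1).
\end{equation}
For $i\le t-2$ it follows that $y_{i+1}<\frac{v_iy_i^2-2}{v_i-2}\le y_i^2$, where the last step uses $y_i^2\le1$. Therefore $y_{t-1}^2\le y_4^{2^{t-4}}$. Here $y_4\le1-\frac{16}{2(k-4)}<e^{-8/(k-4)}$. Since $v_{t-1}=2(k-t+1)\le2(k-7)$, condition \eqref{eq:t} gives
\[
v_{t-1}y_{t-1}^2<2(k-7)\exp\Bigl(-\frac{2^{t-1}}{k-4}\Bigr)\le2(k-7)\cdot\frac3{k-7}=6 .
\]
Now \eqref{eq:gap} with $i=t-1$ gives $2u-q=v_t-b_t<4$, that is, $q\ge2u-3$.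

\emph{The second line of \eqref{eq:case2}.} It is enough to check its inequality with $q$ replaced by $2u-3$. By \eqref{eq:phi} it suffices that $(2u-3)+(0.3u^2+1.1u-0.4)-1\ge\frac{k^2}4+2$, that is, with $u=k-t$,
\[
f:=0.3u^2+3.1u-\frac{k^2}4=0.05k^2-(0.6t-3.1)k+0.3t^2-3.1t\ \ge\ 6.4 .
\]
\begin{itemize}
\item $t=8$: $f=0.05k^2-1.7k-5.6$ increases for $k\ge40$, and at $k=40$ it is $80-68-5.6=6.4$.
\item $t=9$: $f=0.05k^2-2.3k-3.6$ increases for $k\ge52$, and at $k=52$ it is $135.2-119.6-3.6=12$.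
\item $t\ge10$: $f=0.05k(k-12t+62)+t(0.3t-3.1)$. By \eqref{eq:k12t}, $k-12t+62\ge3$ and $k\ge61$. The last term is $-1$ for $t=10$ and positive for $t\ge11$. So $f\ge0.15k-1\ge8.15$.
\end{itemize}
Lemma~\ref{lem:reduce} applies, and the proof of Theorem~\ref{thm:main} is complete. \qed

\section{The sharp constant: proof of Theorem~\ref{thm:asym}}

The factor $\frac23$ in Lemma~\ref{lem:growth} came from the possibility that $E$ fills a few cosets of a subgroup $H$ of order comparable to $|E|$. But $W\cap H$ is a zero-sum free subset of $H$, so by Theorem~\ref{thm:main} it has fewer than $2\sqrt{|H|}$ elements. So $E$ is nearly absent from $H$ itself, and the loss disappears.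

\begin{lemma}\label{lem:sharp}
Let $W$ be zero-sum free without involutions, $|W|=s$, $G=\langle W\rangle$, $n=|G|$, $e=2s+1$, and suppose that
\[
\epsilon:=e-1-4\sqrt e=2s-4\sqrt{2s+1}>0 .
\]
Then $|jE|\ge\min(n,j\epsilon)$ for $j\ge1$. If $B\subseteq G$ and $b'=\min(|B|,n-|B|)\ge1$, then
\[
\max_{x\in W}\lambda_B(x)\ \ge\ \frac{\epsilon b'}{2(b'+\epsilon)}\ \ge\ \frac\epsilon2-\frac{\epsilon^2}{2b'} .
\]
\end{lemma}

\begin{proof}
Let $H,h,\rho$ be as in Lemma~\ref{lem:growth}. If $\rho\le2$, then $jE=G$. Let $\rho\ge3$, so $|jE|\ge j(\rho-1)h$. If $h>e$, this is more than $2je>j\epsilon$. If $h\le e$, then $|W\cap H|<2\sqrt h$ by Theorem~\ref{thm:main} applied in $H$, so $|E\cap H|=2|W\cap H|+1\le4\sqrt e+1$. As $E\setminus H$ lies in $\rho-1$ cosets of $H$, we get $(\rho-1)h\ge|E\setminus H|\ge e-1-4\sqrt e=\epsilon$.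

For the second part, let $\mu$ be the maximum, and let $A$, $\ell$, $m=2b'$ and $C$ be as in the proof of Lemma~\ref{lem:bigshift}; their definition does not need the assumption $2b'\ge e/3$. Then
\[
\sum_{c\in C}\ell(c)\le m+\sum_{j\ge1}(m-j\epsilon)_+\le m+\frac1\epsilon\int_0^m(m-y)\,dy=m+\frac{m^2}{2\epsilon}=2b'+\frac{2b'^2}\epsilon,
\]
while $\sum_{c\in C}\lambda_A(c)\ge b'^2$ and $\lambda_A(c)\le\ell(c)\mu$. This gives $\mu\ge\frac{\epsilon b'}{2(b'+\epsilon)}=\frac\epsilon2\bigl(1-\frac\epsilon{b'+\epsilon}\bigr)\ge\frac\epsilon2-\frac{\epsilon^2}{2b'}$.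
\end{proof}

Now no reserve has to be prepared. We strip all of $S$, and the set of elements already removed supplies the room, since Theorem~\ref{thm:main} applies to it. We only give up the gain from the first $\sqrt k$ or so removals, when there is not yet enough room.

\begin{lemma}\label{lem:noinv}
If $S$ is zero-sum free without involutions and $|S|=k\ge16$, then $|\Sigma(S)|\ge\frac{k^2}2-29k^{3/2}$.
\end{lemma}

\begin{proof}
Let $G=\langle S\rangle$, $n=|G|$. Put $W_k=S$ and, for $s=k,k-1,\dots,1$, let $W_{s-1}=W_s\setminus\{x\}$, where $x\in W_s$ maximizes $\lambda_{\Sigma(W_s)}$. Let $\mu_s$ be this maximum. By Lemma~\ref{lem:addremove}(b),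
\begin{equation}\label{eq:mus}
|\Sigma(W_s)|\ge|\Sigma(W_{s-1})|+\mu_s .
\end{equation}
Let $s_0$ be minimal such that $\langle W_s\rangle=G$ for all $s$ with $s_0\le s\le k$. As $G\neq\{0\}$, $s_0\ge1$. The element removed from $W_{s_0}$ is not in $\langle W_{s_0-1}\rangle$, so by Lemma~\ref{lem:addremove}(c) and Theorem~\ref{thm:main}
\[
|\Sigma(W_{s_0})|=2|\Sigma(W_{s_0-1})|\ge\frac{(s_0-1)^2}2 .
\]
Let $M=\lfloor k-\sqrt k\rfloor\ge k-\sqrt k-1$. Then $\frac{M^2}2\ge\frac{k^2}2-k^{3/2}-k$.

If $s_0>M$, then $|\Sigma(S)|\ge\frac{(s_0-1)^2}{2}\ge\frac{M^2}2$, and the claim holds.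

Let $s_0\le M$, let $s_0<s\le M$, and put $d=k-s\ge\sqrt k\ge4$. By Theorem~\ref{thm:main}, $|\Sigma(W_s)|\ge\frac{s^2}4$. By Lemma~\ref{lem:zsf}(b) and Theorem~\ref{thm:main}, $n-|\Sigma(W_s)|\ge|\Sigma^*(S\setminus W_s)|\ge\frac{d^2}4-1\ge\frac{3d^2}{16}$. So $b'=\min(|\Sigma(W_s)|,n-|\Sigma(W_s)|)\ge1$ satisfies $\frac1{b'}\le\frac4{s^2}+\frac{16}{3d^2}$. Lemma~\ref{lem:sharp}, applied to $W_s$ and $B=\Sigma(W_s)$, with $\epsilon\le2s$, gives
\[
\mu_s\ \ge\ s-2\sqrt{2s+1}-\frac{2s^2}{b'}\ \ge\ s-2\sqrt{2s+1}-8-\frac{11k^2}{d^2}.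
\]
If $\epsilon\le0$, Lemma~\ref{lem:sharp} does not apply, but then $s-2\sqrt{2s+1}\le0\le\mu_s$ and the bound is trivial.

We sum \eqref{eq:mus} over $s_0<s\le M$, which are at most $k$ terms. First, $2\sqrt{2s+1}\le2\sqrt{3k}\le3.47\sqrt k$. Second, with $d_0=\lceil\sqrt k\rceil$,
\[
\sum_{d\ge d_0}\frac1{d^2}\le\sum_{d\ge d_0}\Bigl(\frac1{d-1}-\frac1d\Bigr)=\frac1{d_0-1}\le\frac2{\sqrt k},
\]
as $d_0-1\ge\sqrt k-1\ge\frac12\sqrt k$. Third, $\sum_{s_0<s\le M}s\ge\frac{M^2-s_0^2}2$. Hence
\[
|\Sigma(S)|\ge|\Sigma(W_M)|\ge\frac{(s_0-1)^2}2+\frac{M^2-s_0^2}2-3.47k^{3/2}-8k-22k^{3/2}.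
\]
Since $\frac{(s_0-1)^2-s_0^2}2\ge-k$, this is at least $\frac{k^2}2-26.47k^{3/2}-10k$. Finally $10k\le2.5k^{3/2}$ for $k\ge16$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:asym}]
\emph{The number of sums.} If $k\le4096$, then $\frac{k^2}2\le32k^{3/2}$ and there is nothing to prove. Let $k>4096$ and let $r$ be the number of involutions in $S$. If $r\ge\log_2k$, put $r_0=\lceil\log_2k\rceil\le r$. Lemma~\ref{lem:inv} gives $|\Sigma(S)|\ge2^{r_0}(k-r_0+1)\ge k\cdot\frac k2$. If $r<\log_2k$, remove the involutions. The remaining $k_0>k-\log_2k$ elements satisfy the hypotheses of Lemma~\ref{lem:noinv}, so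
\[
|\Sigma(S)|\ge\frac{k_0^2}2-29k_0^{3/2}\ge\frac{k^2}2-k\log_2k-29k^{3/2}\ge\frac{k^2}2-32k^{3/2},
\]
as $\log_2k\le\sqrt k$ for $k\ge16$.

\emph{The size of zero-sum free sets.} Let $S$ be zero-sum free in a group of order $n$, $|S|=k$. Then $k<2\sqrt n$ by Theorem~\ref{thm:main}, and $\frac{k^2}2-32k^{3/2}\le n$. So
\[
k^2\le2n+64\cdot2^{3/2}n^{3/4}=2n\bigl(1+64\sqrt2\,n^{-1/4}\bigr),
\]
and $\sqrt{1+y}\le1+\frac y2$ gives $k\le\sqrt{2n}\,(1+32\sqrt2\,n^{-1/4})=\sqrt{2n}+64n^{1/4}$.

\emph{Sharpness.} Let $n\ge2$ and let $m$ be maximal with $\frac{m(m+1)}2<n$. The non-empty subset sums of $\{1,\dots,m\}$ are integers between $1$ and $n-1$, so this set is zero-sum free in $\mathbb Z/n$. By the maximality of $m$, $(m+\frac32)^2>(m+1)(m+2)\ge2n$, so $m>\sqrt{2n}-\frac32$. Together with the upper bound this shows that the largest zero-sum free subset of $\mathbb Z/n$ has $\sqrt{2n}+O(n^{1/4})$ elements.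
\end{proof}

\begin{thebibliography}{9}
\bibitem{conj} \emph{On the addition of residue classes $\bmod p$}, \texttt{http://ftp.renyi.hu/\~{}p\_erdos/1964-18.pdf}.
\end{thebibliography}
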